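# Bounded quasiregular maps that are singular at every point of a small Cantor set

## A radial map in space that blows up at one point

In $\mathbb R^3\setminus\{0\}$ consider
$$f(x)=|x|^{-1/2}\,\frac{x}{|x|}.$$
Put $r=|x|$. In the radial direction the derivative is $(r^{-1/2})'=-\tfrac12 r^{-3/2}$. In the two tangential directions it is $r^{-1/2}/r=r^{-3/2}$. Hence $|Df|=r^{-3/2}$ and $J_f=-\tfrac12 r^{-9/2}$, so
$$|Df|^3=r^{-9/2}=-2J_f .$$
The map reverses orientation, and it distorts infinitesimal balls by a bounded amount, measured by the number $2$. The shell $\{1/100\le|x|\le1\}$ goes onto $\{1\le|y|\le10\}$: shrinking the inner radius by a factor $100$ buys a factor of only $10=100^{1/2}$ in the image. At the origin $f$ has a singularity, but it is unbounded there. Can such a map be singular and bounded?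

Let us first treat all radial maps. It pays to compute more generally with maps that preserve rays. Write $z=e^{\tau}\theta$ with $|\theta|=1$ and let $f(e^\tau\theta)=e^{\ell(\tau,\theta)}\theta$. If $z$ moves by $\alpha\theta+\xi$ with $\xi\perp\theta$, then $\tau$ changes by $e^{-\tau}\alpha$ and $\theta$ by $e^{-\tau}\xi$ to first order. Therefore, where $\ell$ is differentiable,
$$Df(z)(\alpha\theta+\xi)=e^{\ell-\tau}\Big[\big(\ell_\tau\,\alpha+\langle\nabla_\theta\ell,\xi\rangle\big)\theta+\xi\Big],\qquad J_f(z)=e^{n(\ell-\tau)}\,\ell_\tau. \tag{1}$$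
So up to the positive factor $e^{\ell-\tau}$ the differential is the map $A:(\alpha,\xi)\mapsto(\ell_\tau\alpha+\langle\nabla_\theta\ell,\xi\rangle,\xi)$, and the ratio of $|Df|^n$ to $J_f$ is the ratio of $|A|^n$ to $\det A=\ell_\tau$.

For a radial map $\ell=\ell(\tau)$ we have $|A|=\max\{|\ell'|,1\}$. The inequality $|Df|^n\le KJ_f$ forces $1\le K\ell'$, that is, $\ell'\ge 1/K$. Let $\tau\to-\infty$. Then $\ell(\tau)\le\ell(0)-|\tau|/K\to-\infty$, so $f(x)\to0$ as $x\to0$, and $f$ extends continuously. If instead $|Df|^n\le -KJ_f$, then $\ell'\le-1/K$, so $\ell(\tau)\ge\ell(0)+|\tau|/K\to\infty$ and $f$ is unbounded. A radial map with bounded distortion therefore never has a bounded singularity at one puncture: either it extends or it blows up. Blowing up costs something definite, since to enlarge the image radius by a factor $L$ one must shrink the radius in the domain by a factor of at most $L^{K}$, and $|x|^{-1/K}x/|x|$ attains exactly this.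

One point is not enough for radial maps. What happens if we remove a larger set $E$, still of small dimension?

## Removable sets and the two theorems

Throughout $n\ge2$, $B(x,r)$ and $\bar B(x,r)$ are the open and closed balls, $B=B(0,1)$, and $\hat{\mathbb R}^n=\mathbb R^n\cup\{\infty\}$.

**Definition.** Let $U\subseteq\mathbb R^n$ be open and $K\ge1$. A continuous map $f:U\to\mathbb R^n$ is *$K$-quasiregular* if $f\in W^{1,n}_{\mathrm{loc}}(U;\mathbb R^n)$ and $|Df(x)|^n\le K\,J_f(x)$ for almost every $x\in U$, where $|Df|$ is the operator norm and $J_f$ the Jacobian determinant. We call a continuous $F\in W^{1,n}_{\mathrm{loc}}$ *$K$-antiqr* if $|DF|^n\le -KJ_F$ a.e.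

If $\varrho$ is the reflection in a hyperplane, then $\varrho\circ F$ is $K$-quasiregular if and only if $F$ is $K$-antiqr. The opening example is $2$-antiqr on $\mathbb R^3\setminus\{0\}$, and $|x|^{-1/K}x/|x|$ is $K$-antiqr on $\mathbb R^n\setminus\{0\}$ by (1).

Recall that $\mathcal H^s(E)=0$ means that for every $\epsilon>0$ there are balls (or sets) covering $E$ with $\sum(\operatorname{diam})^s<\epsilon$, and $\dim_HE$ is the infimum of such $s$.

The background is as follows. By results of Iwaniec–Martin and of Iwaniec, if $\Omega\subseteq\mathbb R^n$ is a domain, $E\subseteq\Omega$ is closed, $f:\Omega\setminus E\to\mathbb R^n$ is bounded and $K$-quasiregular, and $\dim_H E$ is smaller than a constant depending only on $n$ and $K$, then $f$ extends to a $K$-quasiregular map on $\Omega$. Rickman showed that this is qualitatively sharp in dimension three: for each $\lambda>0$ there are $K(\lambda)\ge1$, a non-empty compact totally disconnected $E\subset\mathbb R^3$ with $\dim_HE<\lambda$, and a bounded $K(\lambda)$-quasiregular $f:\mathbb R^3\setminus E\to\mathbb R^3$ that extends continuously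 to no point of $E$; moreover $E$ can be constructed as a self-similar Cantor set. The problem, taken from "Mappings of finite distortion: Removable singularities" (http://www.math.jyu.fi/research/reports/rep91.pdf), is whether such examples exist in every dimension $n\ge4$: given $\lambda>0$, are there $K=K(n,\lambda)$, a non-empty compact totally disconnected $E\subset\mathbb R^n$ with $\dim_HE<\lambda$, and a bounded $K$-quasiregular $f:\mathbb R^n\setminus E\to\mathbb R^n$ extending continuously to no point of $E$? The answer is yes. Put
$$K_0=K_0(n)=3\cdot 26^n .$$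

**Theorem 1.** Let $n\ge2$ and $K\ge K_0(n)$. There are a non-empty compact, perfect, totally disconnected set $E\subset\mathbb R^n$ with
$$\dim_H E\le\frac{n}{K+1}$$
and a $K$-quasiregular map $f:\mathbb R^n\setminus E\to B(0,1)$ such that for every $p\in E$ and every neighborhood $U$ of $p$,
$$f(U\setminus E)=B(0,1).$$
In particular $f$ is bounded and extends continuously to no point of $E$, and it takes each value of $B(0,1)$ infinitely often in $U\setminus E$.

Given $\lambda>0$ take $K=\max\{K_0,n/\lambda\}$; then $n/(K+1)<\lambda$, which answers the problem for every $n\ge2$, in particular for every $n\ge4$. No self-similarity of $E$ is claimed.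

**Theorem 2.** There is $c(n)>0$ such that if $\Omega\subseteq\mathbb R^n$ is open, $E\subset\Omega$ is relatively closed with $\dim_HE<c(n)/K$, and $f:\Omega\setminus E\to\mathbb R^n$ is bounded and $K$-quasiregular, then $f$ extends to a $K$-quasiregular map on $\Omega$.

Together they say that the order $1/K$ is optimal. Let $\delta(n,K)$ be the supremum of those $s$ for which all closed sets of dimension $<s$ are removable for bounded $K$-quasiregular maps. For $s>n/(K+1)$ the set of Theorem 1 has dimension $<s$ and is not removable, so
$$\frac{c(n)}K\le\delta(n,K)\le\frac n{K+1}\qquad\text{for }K\ge K_0(n).$$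
(A remark not used below: for $n=2$, Astala [Acta Math. 173 (1994)] proved removability when $\dim_HE<2/(K+1)$, so in the plane the exponent of Theorem 1 is exact.)

## Möbius maps, and gluing along closed pieces

A Möbius map of $\hat{\mathbb R}^n$ is a finite composition of reflections in spheres and hyperplanes; it preserves orientation when the number of reflections is even. The basic one is $\iota(v)=v/|v|^2$, which reverses orientation and is the identity on $\partial B$. We use three textbook facts. A Möbius map is a homeomorphism of $\hat{\mathbb R}^n$. It maps balls of $\hat{\mathbb R}^n$ to balls of $\hat{\mathbb R}^n$, where an open ball of $\hat{\mathbb R}^n$ is an open Euclidean ball, an open half-space, or the exterior (with $\infty$) of a closed Euclidean ball; so an open ball of $\hat{\mathbb R}^n$ whose closure omits $\infty$ is a bounded Euclidean ball. Finally, away from $\infty$ and from the pole its differential is a positive multiple of an orthogonal matrix, so $|DM|^n=|J_M|$. Consequently, composing a $K$-antiqr map with an orientation-preserving Möbius map (away from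 its pole) leaves it $K$-antiqr.

The map of Theorem 1 will be assembled from infinitely many pieces. The following lemma makes the assembly legitimate.

**Lemma 1.** Let $U\subset\mathbb R^n$ be open and $F:U\to\mathbb R^n$. Let $\{C_j\}$ be a locally finite countable cover of $U$ by relatively closed sets such that $F|_{C_j}=F_j|_{C_j}$, where $F_j$ is locally Lipschitz in a neighborhood of $C_j$. Then $F$ is locally Lipschitz. If moreover $|DF_j|^n\le-KJ_{F_j}$ a.e. on $C_j$ for every $j$, then $F$ is $K$-antiqr.

**Proof.** Let $W\subset U$ be a compact ball. Only finitely many $C_j$ meet $W$, and each $C_j\cap W$ is compact, so there is $L$ with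
$$\limsup_{z'\to z}\frac{|F_j(z')-F_j(z)|}{|z'-z|}\le L\qquad\text{for all these }j\text{ and all }z\in C_j\cap W.$$
Let $u,v\in W$ and $\gamma(t)=F(u+t(v-u))$, $0\le t\le 1$. Let $s_k\to t$, $s_k\ne t$. After passing to a subsequence, all points $u+s_k(v-u)$ lie in one $C_j$; since $C_j$ is closed, $u+t(v-u)\in C_j$ too, and so $|\gamma(s_k)-\gamma(t)|$ is a difference of values of $F_j$. Every sequence $s_k\to t$ has such a subsequence, so with $L'=L|u-v|$
$$\limsup_{s\to t}\frac{|\gamma(s)-\gamma(t)|}{|s-t|}\le L'\qquad\text{for every }t\in[0,1].$$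
In particular $\gamma$ is continuous. Fix $\epsilon>0$ and let $t_0$ be the supremum of those $t$ with $|\gamma(s)-\gamma(0)|\le(L'+\epsilon)s$ for all $s\le t$. By continuity the inequality holds at $s=t_0$. If $t_0<1$, the limsup bound at $t_0$ gives $|\gamma(s)-\gamma(0)|\le(L'+\epsilon)t_0+(L'+\epsilon)(s-t_0)$ for $s>t_0$ close to $t_0$, a contradiction. So $|\gamma(1)-\gamma(0)|\le L'+\epsilon$ for every $\epsilon$, that is, $|F(u)-F(v)|\le L|u-v|$. Thus $F$ is $L$-Lipschitz on $W$, and $F\in W^{1,\infty}_{\mathrm{loc}}\subset W^{1,n}_{\mathrm{loc}}$.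

By Rademacher's theorem almost every point $z$ of $C_j$ is a density point of $C_j$ at which $F$ and $F_j$ are differentiable. There $DF(z)=DF_j(z)$: if the difference of the differentials did not vanish, then $F-F_j$ would be non-zero in the part near $z$ of some open cone with vertex $z$, and this part would miss $C_j$, contradicting density. So $|DF|^n\le-KJ_F$ a.e. on each $C_j$, hence a.e. in $U$. $\square$

## Two obstructions: gaps between round balls, and conformal continuation

Begin with $F(y)=y/|y|^2$ for $|y|\ge1$. It is bounded, $1$-antiqr, and the identity on $\partial B$. We have to continue it into $B$. Continuing with the same formula runs off to $\infty$ at $0$. To stay bounded, we should break $B$ into small pieces, and in each piece reflect across the boundary of that piece, so that the image stays close by for a while.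

The natural pieces are round balls: choose finitely many disjoint closed balls $\bar B(x_i,t_i)\subset \bar B$ and use the inversion $x_i+u\mapsto x_i+t_i^2u/|u|^2$ near the boundary inside each. This is the identity on $\partial B(x_i,t_i)$. The difficulty is the gap $G=\bar B\setminus\bigcup_iB(x_i,t_i)$, which has positive measure and on which we still need an antiqr map equal to the identity on $\partial G$. No Lipschitz map does this. Indeed, let $F$ be Lipschitz on $G$ with $F=\mathrm{id}$ on $\partial G$, and let $w=F-\mathrm{id}$ on $G$, $w=0$ elsewhere. A segment from a point of $G$ to a point outside $G$ meets $\partial G$, where $w=0$, so $w$ is Lipschitz with compact support. For a large ball $V$ we have $\int_V\det(I+Dw)=|V|$ (Stokes' theorem for smooth $w$, mollification in general), and therefore $\int_GJ_F=|G|>0$. But an antiqr map has $J_F\le0$. So pieces on whose boundaries $F$ is the identity must fill the ball, and finitely many disjoint round balls do not. We shall use convex cells that tile.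

Suppose this can be done: the ball is tiled by about $\eta^{-n}$ cells of size about $\eta$, with centers $x\in X$ such that the balls $\bar B(x,3\eta/2)$ cover $B$, and in each cell we have a map which is the identity on the cell boundary and equals $x+u\mapsto x+12u$ on the small sphere $|u|=\eta/4$. Inside this sphere we must continue until the image, now of size $3\eta$, reaches a fixed size $d$ (after which we can hope to start over). The most economical choice for distortion is conformal, $x+u\mapsto x+\tfrac{3\eta^2}{4}\,u/|u|^2$, which indeed equals $x+12u$ at $|u|=\eta/4$. The image reaches distance $d$ from $x$ at $|u|=\sigma=3\eta^2/(4d)$. Since the balls $\bar B(x,3\eta/2)$ cover $B$, there are at least $(2/(3\eta))^n$ cells, and the balls $\{|u|\le\sigma\}$ contribute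
$$\sum_x(2\sigma)^s\ \ge\ \Big(\frac2{3\eta}\Big)^n\Big(\frac{3\eta^2}{2d}\Big)^s=\mathrm{const}\cdot\eta^{2s-n}.$$
This tends to $0$ with $\eta$ only if $s>n/2$. So this count never gives a dimension bound below $n/2$.

The opening example tells us what to change. We are allowed distortion $K$, so use the slope $-1/K$ in place of $-1$: then enlarging the image from $3\eta$ to $d$ takes the domain radius from $\eta/4$ to $\sigma=\frac\eta4(3\eta/d)^K$. Now $\eta^{-n}\sigma^s$ is of order $\eta^{(K+1)s-n}$, which tends to $0$ for every $s>n/(K+1)$. This is the exponent of Theorem 1. What remains is to build the cells with a distortion bound that does not depend on $\eta$, and to arrange the starting over.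

## Folding a ball along Voronoi cells

If a compact convex set $T$ has $0$ in its interior, its *gauge* is $p(z)=\inf\{t>0:z\in tT\}$. It is sublinear, $T=\{p\le1\}$, $\operatorname{int}T=\{p<1\}$ and $\partial T=\{p=1\}$. With $R(\theta)=1/p(\theta)$ for $|\theta|=1$ we have $T=\{\rho\theta:0\le\rho\le R(\theta)\}$. For the square $T=[-1,1]^2$ we get $p(z)=\max\{|z_1|,|z_2|\}$, and for $\theta=(\cos t,\sin t)$ with $|t|\le\pi/4$, $R=1/\cos t$ and $|(\log R)'|=|\tan t|\le1$.

The obvious reflection across $\partial T$ along rays is $\log$-radius $\tau\mapsto2\log R(\theta)-\tau$. It is the identity on $\partial T$, but it sends the small sphere of radius $\rho$ to radius $R(\theta)^2/\rho$; for the square this varies between $1/\rho$ and $2/\rho$, so the image of a round hole is not round, and we could not continue radially. The remedy is to let the slope in $\tau$ depend on $\theta$, so that both the hole and its image are round.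

**Lemma 2.** Let $0<\eta\le1/8$. There are a finite set $X=X_\eta\subset B$ with $2\le|X|\le(2/\eta)^n$ and compact convex sets $T_x$ $(x\in X)$ with pairwise disjoint interiors and union $\bar B$, such that $\bar B(x,\eta/2)\subset T_x\subset\bar B(x,3\eta/2)$. There is also a map $h=h_\eta:\bar B\setminus\bigcup_xB(x,\eta/4)\to\mathbb R^n$ such that:

1. $h=\mathrm{id}$ on each $\partial T_x$, in particular on $\partial B$;
2. $h(x+u)=x+12u$ for $|u|=\eta/4$;
3. $h$ maps $T_x\setminus B(x,\eta/4)$ onto $\bar B(x,3\eta)\setminus\operatorname{int}T_x$;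
4. on $T_x\setminus B(x,\eta/4)$, $h$ coincides with a map that is locally Lipschitz in $\mathbb R^n\setminus\{x\}$ and satisfies $|Dh|^n\le-K_0J_h$ a.e. on $T_x\setminus B(x,\eta/4)$.

**Step 1: the cells.** We tile $\bar B$ by convex sets that are comparable to balls of radius $\eta$. Let $X$ be a maximal $\eta$-separated subset of $\bar B(0,1-\eta/2)$ (distinct points at distance at least $\eta$), and
$$T_x=\{y\in\bar B:\ |y-x|\le|y-x'|\ \text{ for all }x'\in X\}.$$
(If the points of $X$ were on a square grid, the cells away from $\partial B$ would be the grid squares.) Each $T_x$ is the intersection of $\bar B$ with closed half-spaces, so it is compact and convex, and the union is $\bar B$ because every $y$ has a nearest point in $X$.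

If $|y-x|\le\eta/2$, then $y\in\bar B$, and for $x'\ne x$ we have $|y-x'|\ge\eta-\eta/2\ge|y-x|$; so $\bar B(x,\eta/2)\subset T_x$. Any $y\in\bar B$ is within $\eta/2$ of a point of $\bar B(0,1-\eta/2)$, which by maximality is at distance less than $\eta$ from $X$. Hence $\operatorname{dist}(y,X)<3\eta/2$, and $T_x\subset\bar B(x,3\eta/2)$. The balls $B(x,\eta/2)$ are disjoint and lie in $B$, so $|X|(\eta/2)^n\le1$. There are points of $X$ within $3\eta/2$ of $\tfrac12e_1$ and of $-\tfrac12e_1$; their distance is at least $1-3\eta>0$, so $|X|\ge2$. A point of $T_x\cap T_{x'}$ with $x\ne x'$ lies on the bisecting hyperplane, which bounds a half-space containing $T_x$ and one containing $T_{x'}$; so it lies in $\partial T_x\cap\partial T_{x'}$, and the interiors are disjoint. Finally $T_x\cap\partial B\subset\partial T_x$.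

**Step 2: the map.** We define $h$ in one cell so that the cell boundary is fixed and the round hole has a round image. Translate so that $x=0$ and write $T=T_x$, with gauge $p$. From $\bar B(0,\eta/2)\subset T\subset\bar B(0,3\eta/2)$ we get
$$\frac{2|z|}{3\eta}\le p(z)\le\frac{2|z|}\eta .$$
By sublinearity $p(z)-p(z')\le p(z-z')\le\frac2\eta|z-z'|$, so $p$ is $\frac2\eta$-Lipschitz. Hence $R=1/p\in[\eta/2,3\eta/2]$ on the sphere, and a.e. there
$$|\nabla\log R|=\frac{|\nabla_\theta p|}{p}\le\frac{2/\eta}{2/(3\eta)}=3. \tag{2}$$
Put
$$a=\log R-\log\tfrac\eta4\in[\log2,\log6],\qquad b=\log(3\eta)-\log R=\log12-a\in[\log2,\log6],\qquad\kappa=\frac ba,$$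
all functions of $\theta$, and define
$$h(e^\tau\theta)=e^{\ell(\tau,\theta)}\theta,\qquad\ell(\tau,\theta)=\log R+\kappa\,(\log R-\tau).$$
If $\tau=\log R$, then $\ell=\log R$: this is (1). If $\tau=\log(\eta/4)$, then $\ell=\log R+\kappa a=\log R+b=\log(3\eta)$, so $|u|=\eta/4$ gives $h(u)=3\eta\,u/|u|=12u$: this is (2). On each ray $\ell$ decreases continuously in $\tau$, so the segment $\eta/4\le\rho\le R(\theta)$ goes onto $R(\theta)\le\rho\le3\eta$: this is (3). By (1) the definitions in different cells agree on common points. Since $R$ is Lipschitz and bounded below, $\log R$ and $\kappa$ are Lipschitz, so the formula gives a locally Lipschitz map on $\mathbb R^n\setminus\{0\}$.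

**Step 3: the distortion.** We check that the constant depends only on $n$. By (1) of the first section, up to a positive factor the differential is $A:(\alpha,\xi)\mapsto(-\kappa\alpha+\langle\nabla_\theta\ell,\xi\rangle,\xi)$, with $\det A=-\kappa$ and $|A|\le\kappa+|\nabla_\theta\ell|+1$. Here
$$\nabla_\theta\ell=(1+\kappa)\nabla\log R+(\log R-\tau)\nabla\kappa .$$
Since $\kappa=\frac{\log12}a-1$ and $\nabla a=\nabla\log R$, we have $1+\kappa=\frac{\log12}a$ and $|\nabla\kappa|=\frac{\log12}{a^2}|\nabla\log R|$. On $T\setminus B(0,\eta/4)$ we have $0\le\log R-\tau\le a$. With (2),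
$$|\nabla_\theta\ell|\le3\,\frac{\log12}a+a\cdot3\,\frac{\log12}{a^2}=\frac{6\log12}a\le\frac{6\log12}{\log2}<22 .$$
Moreover $0.38<\frac{\log2}{\log6}\le\kappa\le\frac{\log6}{\log2}<2.6$. So $|A|<26$ and
$$|A|^n\le26^n\le\frac{26^n}{0.38}\,\kappa\le3\cdot26^n\,|\det A| ,$$
with $\det A<0$. This is (4). $\square$

Note that $\eta$ has disappeared from the bound.

## Iterating the fold

We prove Theorem 1. Fix $K\ge K_0$. A $K$-antiqr map $F$ is constructed level by level, and we now fix what has to be carried from one level to the next. There will be radii $1=r_0<r_1<r_2<\dots<2$ and, for each $j\ge0$, a finite family $\mathcal L_j$ of indices $w$ with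

- pairwise disjoint closed balls $B_w=\bar B(x_w,\rho_w)$, $\rho_w\le1$, $w\in\mathcal L_j$;
- orientation-preserving Möbius maps $M_w$ of $\hat{\mathbb R}^n$ with $M_w(B)=B(0,r_j)$;
- the map $F$ defined outside $\bigcup_{w\in\mathcal L_j}\operatorname{int}B_w$, with
$$F(y)=M_w\big((y-x_w)/\rho_w\big)\qquad\text{for }y\in\partial B_w. \tag{3}$$

The meaning is that on the boundary of each remaining hole $F$ is, after rescaling, a Möbius map whose image of the unit ball is the ball $B(0,r_j)$. So, up to $M_w$, every hole looks like the initial hole $B$ with boundary values $\mathrm{id}$. The image ball has to grow a little from level to level, because reflecting the cells next to $\partial B$ makes the image stick out of $B$.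

**Step 0: level zero.** There is one ball $\bar B$, with $x=0$, $\rho=1$, $M=\mathrm{id}$, and $F(y)=y/|y|^2$ for $|y|\ge1$. This is conformal, orientation reversing, and the identity on $\partial B$, so (3) holds.

**Step 1: the parameters of level $j+1$.** We choose how far the image may stick out, and how small the cells must be. Let level $j$ be given. For $w\in\mathcal L_j$, $M_w(\bar B)=\bar B(0,r_j)$ and $\infty\notin\bar B$, so $|M_w(\infty)|>r_j$ (with $|\infty|=\infty$). Choose
$$r_{j+1}\in(r_j,2)\quad\text{with}\quad r_{j+1}<|M_w(\infty)|\ \text{ for all }w\in\mathcal L_j,\qquad D_w^*=M_w^{-1}(B(0,r_{j+1})).$$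
Then $D_w^*$ is an open ball of $\hat{\mathbb R}^n$ with $\infty\notin\overline{D_w^*}$, so it is a bounded Euclidean ball, and it contains $\bar B=M_w^{-1}(\bar B(0,r_j))$. Let
$$d=d_j=\tfrac12\min\Big\{1,\min_{w\in\mathcal L_j}\operatorname{dist}(\bar B,\partial D_w^*)\Big\}>0,$$
so that $\bar B(x,d)\subset D_w^*$ for all $x\in\bar B$ and all $w\in\mathcal L_j$. Now choose $\eta=\eta_j\le1/8$ with $3\eta<d$, to be restricted further in (5), and put
$$\sigma=\sigma_j=\frac\eta4\Big(\frac{3\eta}d\Big)^K<\frac\eta4. \tag{4}$$

**Step 2: definition of $F$ in $B_w$.** In each cell we fold, then stretch with slope $-1/K$, then invert conformally until the image fills $D_w^*$. Take $X,T_x,h$ from Lemma 2 for $\eta$. Write $y=x_w+\rho_wz$ with $z\in\bar B$, and for $z\in T_x$ write $z=x+u$. Set $F(y)=M_w(\Phi(z))$, where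
$$\Phi(x+u)=\begin{cases}h(x+u),&x+u\in T_x,\ |u|\ge\eta/4,\\[4pt] x+3\eta\left(\dfrac{4|u|}\eta\right)^{-1/K}\dfrac u{|u|},&\sigma\le|u|\le\eta/4,\\[8pt] \Psi_x(u):=x+d\sigma\,\dfrac u{|u|^2},&|u|\le\sigma,\ u\notin\operatorname{int}b_x,\end{cases}$$
and $b_x:=\Psi_x^{-1}(\hat{\mathbb R}^n\setminus D_w^*)$ (it depends on $w$ too).

Let us see what $b_x$ is. If $|u|\ge\sigma$ (including $u=\infty$), then $\Psi_x(u)\in\bar B(x,d)\subset D_w^*$, so $b_x\subset\{|u|<\sigma\}$. Since $\Psi_x(0)=\infty\notin\overline{D_w^*}$, the point $0$ is interior to $b_x$. As the Möbius image of a closed ball of $\hat{\mathbb R}^n$, $b_x$ is a closed Euclidean ball $\bar B(u_x,s_x)$, with $s_x\le\sigma$.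

**Step 3: the pieces agree.** On cell boundaries $\Phi=\mathrm{id}$. In particular $\Phi=\mathrm{id}$ on $\partial B$, so on $\partial B_w$ the new definition gives $M_w((y-x_w)/\rho_w)$, which agrees with the old one by (3). At $|u|=\eta/4$ the first two lines both give $x+12u$. By (4), $(4\sigma/\eta)^{-1/K}=d/(3\eta)$, so at $|u|=\sigma$ the second line gives $x+d\,u/|u|$, and so does the third.

**Step 4: the range.** We check that $F$ stays bounded. By Lemma 2, the first piece of the cell $T_x$ has $\Phi$-image $\bar B(x,3\eta)\setminus\operatorname{int}T_x$. The second has image $\bar B(x,d)\setminus B(x,3\eta)$. For the third, $\Psi_x$ maps $\{|u|\le\sigma\}$ onto $\hat{\mathbb R}^n\setminus B(x,d)$ and $\operatorname{int}b_x$ onto $\hat{\mathbb R}^n\setminus\overline{D_w^*}$, so the image is $\overline{D_w^*}\setminus B(x,d)$. Since $T_x\subset\bar B(x,3\eta/2)$, altogether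
$$\Phi\big(T_x\setminus (x+\operatorname{int}b_x)\big)=\overline{D_w^*}\setminus\operatorname{int}T_x. \tag{6}$$
Hence $F$ takes values in $M_w(\overline{D_w^*})=\bar B(0,r_{j+1})$, and the pole of $M_w$ is not met.

**Step 5: the distortion.** Each piece should be $K$-antiqr. The map $M_w$ is conformal and orientation preserving, and $y\mapsto z$ is a similarity with positive factor, so only $\Phi$ matters. The first line has constant $K_0\le K$ by Lemma 2. The second line preserves rays from $x$, with $\ell=-\tau/K+\text{const}$; by (1) of the first section $|A|=1$ and $\det A=-1/K$, so $|A|^n=-K\det A$. The third line is conformal and orientation reversing.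

**Step 6: the children.** We verify that the new holes satisfy the induction hypothesis. For $w\in\mathcal L_j$ and $x\in X$ let
$$B_{wx}=\{x_w+\rho_w(x+u):u\in b_x\},\qquad x_{wx}=x_w+\rho_w(x+u_x),\qquad\rho_{wx}=\rho_ws_x\le\rho_w\sigma .$$
Since $x+b_x\subset B(x,\sigma)\subset\operatorname{int}T_x$, these are disjoint closed balls in $\operatorname{int}B_w$. Let $\mathcal L_{j+1}$ consist of all $wx$, and put
$$M_{wx}(v)=M_w\big(\Psi_x(u_x+s_x\iota(v))\big).$$
Both $\Psi_x$ and $\iota$ reverse orientation, so $M_{wx}$ is an orientation-preserving Möbius map. As $\iota(B)=\hat{\mathbb R}^n\setminus\bar B$, the map $v\mapsto u_x+s_x\iota(v)$ sends $B$ onto $\hat{\mathbb R}^n\setminus b_x$, whence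
$$M_{wx}(B)=M_w\big(\Psi_x(\hat{\mathbb R}^n\setminus b_x)\big)=M_w(D_w^*)=B(0,r_{j+1}).$$
If $y=x_{wx}+\rho_{wx}v$ with $|v|=1$, then $y=x_w+\rho_w(x+u)$ with $u=u_x+s_xv\in\partial b_x$, and $\iota(v)=v$, so $F(y)=M_w(\Psi_x(u_x+s_xv))=M_{wx}(v)$. This is (3) at level $j+1$, and the induction is complete.

For a concrete instance, let $j=0$ and suppose $0\in X$. Then $M_w=\mathrm{id}$, $D_w^*=B(0,r_1)$, $\Psi_0(u)=d\sigma u/|u|^2$, and $b_0=\bar B(0,d\sigma/r_1)$. With $s=d\sigma/r_1$ we get $M(v)=\Psi_0(s\,v/|v|^2)=\frac{d\sigma}s\,v=r_1v$, a dilation. For $x\ne0$ the hole is not centered at $x$, and the Möbius map is no longer a similarity: its value at $\infty$ is $\Psi_x(u_x)$, which is finite because $u_x\ne 0$. (If $u_x=0$, then $\Psi_x$ would map $\partial b_x$ to a sphere centered at $x$, but the image is $\partial B(0,r_1)$.) This is why the condition $r_{j+1}<|M_w(\infty)|$ is needed from level one on.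

**Step 7: the choice of $\eta_j$.** Now we make the holes so small that $E$ has the right dimension. Let $s_j=\frac n{K+1}+\frac1{j+1}$. Since $\rho_w\le1$, $|X|\le(2/\eta)^n$ and $\operatorname{diam}B_{wx}\le2\sigma$,
$$\sum_{v\in\mathcal L_{j+1}}(\operatorname{diam}B_v)^{s_j}\le|\mathcal L_j|\Big(\frac2\eta\Big)^n(2\sigma)^{s_j}\le|\mathcal L_j|\,2^{n+s_j}\Big(\frac3{d_j}\Big)^{Ks_j}\eta^{(K+1)s_j-n},$$
and $(K+1)s_j-n=\frac{K+1}{j+1}>0$. The numbers $|\mathcal L_j|$, $r_{j+1}$ and $d_j$ were fixed before $\eta_j$. So we may choose $\eta_j$ so small that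
$$\sum_{v\in\mathcal L_{j+1}}(\operatorname{diam}B_v)^{s_j}\le2^{-j}. \tag{5}$$

**Step 8: the set $E$.** Put $E=\bigcap_j\bigcup_{w\in\mathcal L_j}B_w$, a decreasing intersection of non-empty compact sets; so $E$ is compact and non-empty. As $\sigma_j<\eta_j/4\le1/32$, level-$j$ balls have radius at most $32^{-j}$. A connected subset of $E$ lies in a single ball of each level, since these are finitely many disjoint closed sets; hence it is a point, and $E$ is totally disconnected. Each ball of each level contains at least two children, because $|X|\ge2$, and each child contains points of $E$; hence $E$ is perfect. If $s>n/(K+1)$, then $s_j\le s$ for large $j$. The balls of level $j+1\ge1$ have diameter $<1$, so by (5) $\sum_{v\in\mathcal L_{j+1}}(\operatorname{diam}B_v)^s\le2^{-j}$. These balls cover $E$, so $\mathcal H^s(E)=0$. Thus $\dim_HE\le n/(K+1)$.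

We also record that
$$E\cap B_w\subset\bigcup_{x}\operatorname{int}B_{wx}\qquad(w\in\mathcal L_j), \tag{7}$$
because $E$ is contained in the union of the level-$(j+2)$ balls, and each of these lies in the interior of its parent.

**Step 9: $F$ is $K$-antiqr on $\mathbb R^n\setminus E$.** We apply Lemma 1 with $U=\mathbb R^n\setminus E$. The pieces are $\{|y|\ge1\}$ and, for every $w$ and $x$, the three closed sets of Step 2; by (7) they do not meet $E$. If $p\notin E$, then $p\notin\bigcup_{w\in\mathcal L_j}B_w$ for some $j$. This union is compact, so a neighborhood of $p$ misses it. All pieces constructed from level $j$ on lie in this union, so $p$ lies in one of the finitely many earlier pieces and its neighborhood meets only those. Thus the pieces form a locally finite closed cover. On each piece $F$ is the restriction of a map that is locally Lipschitz near the piece: this is true for each formula defining $\Phi$, and the $\Phi$-image of the compact piece stays away from the pole of $M_w$, hence so does the image of a neighborhood. Step 5 gives the distortion. By Lemma 1, $F$ is $K$-antiqr.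

**Step 10: the image near a point of $E$.** It remains to see that $F$ fills the whole ball near every point of $E$. Let $r_\infty=\lim r_j\in(1,2]$. All values of $F$ lie in $\bar B$ or in some $\bar B(0,r_{j+1})$, hence in $B(0,r_\infty)$, as the $r_j$ increase strictly. Let $p\in E$ and let $U$ be a neighborhood of $p$. For all large $j$ there is $w\in\mathcal L_j$ with $p\in B_w\subset U$. By (7) the part of the cell $T_x$ outside $x+\operatorname{int}b_x$ corresponds to points of $B_w\setminus E$. So by (6) the set $F(B_w\setminus E)$ contains $M_w(\overline{D_w^*}\setminus\operatorname{int}T_x)$ for each $x\in X$. Take two different $x,x'\in X$: the interiors of $T_x$ and $T_{x'}$ are disjoint, so what one cell misses the other supplies, and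
$$F(B_w\setminus E)\supset M_w(D_w^*)=B(0,r_{j+1}).$$
Letting $j\to\infty$ we get $F(U\setminus E)=B(0,r_\infty)$.

Each value $c\in B(0,r_\infty)$ is attained infinitely often in $U\setminus E$: if there were only finitely many preimages in $U\setminus E$, a smaller neighborhood $U'$ of $p$ would contain none of them, contradicting $F(U'\setminus E)=B(0,r_\infty)$. Since $F$ maps every $U\setminus E$ onto the whole ball, it has no limit at $p$ and does not extend continuously to $p$.

Finally let $f=r_\infty^{-1}\,\varrho\circ F$ with $\varrho$ a reflection in a hyperplane through $0$. Then $f$ is $K$-quasiregular with values in $B(0,1)$, and it has all the properties claimed in Theorem 1. $\blacksquare$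

## An energy estimate with exponent slightly below $n$

We turn to Theorem 2. A natural plan to prove that $f$ extends across $E$ is to bound the energy $\int|\psi Df|^n$ for cut-off functions $\psi$ vanishing near $E$ by $\int|f|^n|\nabla\psi|^n$, and then let the cut-offs tend to $1$. Cover $E$ by balls $B(x_i,\tau_i)$ and use functions $\chi_i$ equal to $0$ on $B(x_i,\tau_i)$, to $1$ off $B(x_i,2\tau_i)$, with slope $1/\tau_i$ in between. Then $\int|\nabla\chi_i|^n=\tau_i^{-n}(2^n-1)|B|\,\tau_i^n$ does not depend on $\tau_i$: at exponent $n$ these cut-offs give nothing small. At exponent $p=n-\varepsilon$ the same integral is a constant times $\tau_i^{\varepsilon}$, and $\sum\tau_i^\varepsilon$ can be made small precisely when $\mathcal H^\varepsilon(E)=0$. So we want the energy estimate below the exponent $n$. The difficulty there is that the identity $\int J_u=0$ for compactly supported $u$, on which the estimate at exponent $n$ rests, is not available when $u$ is only in $W^{1,n-\varepsilon}$. It is replaced by a weighted inequality with a small factor $\varepsilon$. The method is Lewis'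 truncation argument (cf. Faraco–Zhong, Proc. AMS 134 (2006)).

From here on $C$ denotes constants depending only on $n$, possibly different at each occurrence, and $\langle G\rangle_D$ is the mean value of $G$ over $D$. The maximal function of $H\ge0$ is $\mathcal MH(x)=\sup_{r>0}\langle H\rangle_{B(x,r)}$. We use these textbook facts:

- $H\le\mathcal MH$ a.e., and $\int(\mathcal MH)^p\le C\int H^p$ for $p\in[\frac32,n]$, with $C$ uniform in $p$;
- for $w\in W^{1,p}(\mathbb R^n)$ there is a null set outside which $|w(x)-w(y)|\le C|x-y|\big(\mathcal M|\nabla w|(x)+\mathcal M|\nabla w|(y)\big)$;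
- a real $L$-Lipschitz function on a subset of $\mathbb R^n$ extends to an $L$-Lipschitz function on $\mathbb R^n$ (McShane);
- if $w\in W^{1,1}_{\mathrm{loc}}$, then $\nabla w=0$ a.e. on $\{w=0\}$.

**Lemma 3.** There are $c_1\in(0,\frac12]$ and $C$ depending only on $n$ such that the following holds. Let $0\le\varepsilon\le c_1/K$, $p=n-\varepsilon$, $f\in W^{1,p}_{\mathrm{loc}}(\Omega;\mathbb R^n)$ with $|Df|^n\le KJ_f$ a.e., and let $\psi\ge0$ be Lipschitz with compact support in $\Omega$. Then
$$\int|\psi Df|^p\le(CK)^p\int|f|^p|\nabla\psi|^p .$$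

**Set-up.** Since $K\ge1$, $\varepsilon\le\frac12$ and $p\ge n-\frac12\ge\frac32$. Let $u=\psi f$, extended by $0$; it is in $W^{1,p}(\mathbb R^n)$ with compact support, and $Du=\psi Df+f\otimes\nabla\psi$. Put
$$H=|\psi Df|+|f||\nabla\psi|\in L^p,\qquad g=\mathcal MH .$$
Then $|Du|\le H\le g$ a.e. and $\int g^p\le C\int H^p<\infty$. If $H=0$ a.e. there is nothing to prove; otherwise $g>0$ everywhere.

**Step 1: a substitute for $\int J_u=0$.** We show
$$\int J_u\,g^{-\varepsilon}\le C\varepsilon\int H^p. \tag{8}$$
For $\varepsilon=0$ both sides are $0$, since $u\in W^{1,n}$ has compact support and is a $W^{1,n}$-limit of smooth compactly supported maps. Let $\varepsilon>0$ and $t>0$. The plan is to make the first component Lipschitz at level $t$, use the vanishing of the integral for the truncated map, and then integrate over $t$.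

As $\mathcal M|\nabla u_1|\le g$, the second fact shows that, after removing a null set, $u_1$ is $Ct$-Lipschitz on $\{g\le t\}$. Let $v$ be a $Ct$-Lipschitz extension to $\mathbb R^n$ (take $v=0$ if $\{g\le t\}$ is a null set). Then
$$\int\det(Dv,Du_2,\dots,Du_n)=0. \tag{9}$$
If $v$ is smooth and $u_2,\dots,u_n$ are smooth with compact support, the integrand is the form $dv\wedge du_2\wedge\dots\wedge du_n=d(v\,du_2\wedge\dots\wedge du_n)$, where $v\,du_2\wedge\dots\wedge du_n$ has compact support since $n\ge2$, and (9) is Stokes' theorem. In general mollify. The supports of the mollified $u_i$ stay in a fixed ball and $p\ge n-1$, so their gradients converge in $L^{n-1}$, and by Hölder the $(n-1)\times(n-1)$ minors of $(Du_2,\dots,Du_n)$ converge in $L^1$. The mollified $Dv$ are bounded by $Ct$ and converge a.e. So the integrals converge, and (9) follows.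

On $\{g\le t\}$ we have $v=u_1$ a.e., hence $Dv=Du_1$ a.e. there by the fourth fact. Also $|J_u|\le H^n\le t^\varepsilon H^p$ on $\{g\le t\}$, so all integrals below are finite, and (9) gives
$$\int_{\{g\le t\}}J_u=-\int_{\{g>t\}}\det(Dv,Du_2,\dots,Du_n)\le Ct\int_{\{g>t\}}H^{n-1}.$$
Multiply by $t^{-1-\varepsilon}$ and integrate over $t\in(0,\infty)$. On the left, $\int_g^\infty t^{-1-\varepsilon}dt=g^{-\varepsilon}/\varepsilon$; Fubini is justified by $|J_u|g^{-\varepsilon}\le H^ng^{-\varepsilon}\le H^p\in L^1$. On the right, $\int_0^gt^{-\varepsilon}dt=g^{1-\varepsilon}/(1-\varepsilon)$. Hence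
$$\frac1\varepsilon\int J_ug^{-\varepsilon}\le\frac C{1-\varepsilon}\int H^{n-1}g^{1-\varepsilon}\le C\int g^p\le C\int H^p,$$
because $H\le g$ and $(n-1)+(1-\varepsilon)=p$. This is (8).

**Step 2: absorbing.** We now combine (8) with the distortion inequality. Put
$$A=\int|\psi Df|^p,\qquad\beta=\int|f|^p|\nabla\psi|^p,\qquad Q=\int|\psi Df|^ng^{-\varepsilon}.$$
Then $A,\beta<\infty$, and $Q\le A$ since $g\ge|\psi Df|$ a.e. The determinant is affine under rank-one perturbations, $\det(P+a\otimes b)=\det P+\langle(\operatorname{cof}P)\,b,a\rangle$ with $\operatorname{cof}P$ the cofactor matrix, so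
$$|J_u-\psi^nJ_f|\le C|\psi Df|^{n-1}|f||\nabla\psi| .$$
Therefore
$$|\psi Df|^n\le K\psi^nJ_f\le KJ_u+CK|\psi Df|^{n-1}|f||\nabla\psi| .$$
Multiply by $g^{-\varepsilon}$ and integrate. For the first term use (8) and $\int H^p\le C(A+\beta)$. For the second use $|\psi Df|^{n-1}g^{-\varepsilon}\le|\psi Df|^{p-1}$ and Hölder. The result is
$$Q\le CK\varepsilon(A+\beta)+CK\,A^{1-1/p}\beta^{1/p}. \tag{10}$$
We also need to bound $A$ by $Q$. By Hölder with exponents $n/p$ and $n/\varepsilon$ (for $\varepsilon=0$ simply $A=Q$),
$$A=\int\big(|\psi Df|^ng^{-\varepsilon}\big)^{p/n}g^{\varepsilon p/n}\le Q^{p/n}\Big(\int g^p\Big)^{\varepsilon/n}\le Q^{p/n}\big(C(A+\beta)\big)^{\varepsilon/n}.$$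
If $A\le\beta$, the lemma holds, with any $C\ge1$. Otherwise $A+\beta\le2A$ and $A\le Q^{p/n}(2CA)^{\varepsilon/n}$. Since $1-\varepsilon/n=p/n$ and $0<A<\infty$, this gives $A\le(2C)^{\varepsilon/p}Q\le CQ$. With (10),
$$A\le C_2K\varepsilon A+C_2KA^{1-1/p}\beta^{1/p},$$
where $C_2$ depends only on $n$ (so far only $\varepsilon\le\frac12$ was used). Take $c_1=\min\{\frac12,\frac1{2C_2}\}$. Then $C_2K\varepsilon\le\frac12$, the first term is absorbed, and $A^{1/p}\le2C_2K\beta^{1/p}$. $\square$

## Sets of dimension below $c(n)/K$ are removable

We prove Theorem 2 with $c(n)=c_1$. Put $\varepsilon=c_1/K$ and $p=n-\varepsilon$. As $\dim_HE<\varepsilon$, we have $\mathcal H^\varepsilon(E)=0$, and the Lebesgue measure of $E$ is $0$.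

**Step 1: $f\in W^{1,p}_{\mathrm{loc}}(\Omega)$.** The energy estimate is applied with cut-offs that avoid $E$. Let $\psi\in C_c^\infty(\Omega)$, $\psi\ge0$. For $k\ge1$ cover the compact set $E\cap\operatorname{supp}\psi$ by finitely many balls $B(x_i,\tau_i)$ with $\tau_i<1/k$ and $\sum_i\tau_i^\varepsilon<1/k$. Let $\chi_{k,i}:\mathbb R^n\to[0,1]$ be $0$ on $B(x_i,\tau_i)$, $1$ off $B(x_i,2\tau_i)$, and $1/\tau_i$-Lipschitz, and let $\chi_k=\min_i\chi_{k,i}$. Then
$$\int|\nabla\chi_k|^p\le\sum_i\int|\nabla\chi_{k,i}|^p\le C\sum_i\tau_i^{n-p}=C\sum_i\tau_i^\varepsilon\le\frac Ck .$$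
The set $\{\chi_k\ne1\}$ has measure at most $C\sum\tau_i^n\le C\sum\tau_i^\varepsilon\le C/k$, so $\chi_k\to1$ in measure, and a.e. along a subsequence. The support of $\psi\chi_k$ is a compact subset of $\operatorname{supp}\psi\setminus\bigcup_iB(x_i,\tau_i)\subset\Omega\setminus E$. Apply Lemma 3 in $\Omega\setminus E$, where $f\in W^{1,n}_{\mathrm{loc}}\subset W^{1,p}_{\mathrm{loc}}$, with $\psi\chi_k$:
$$\int|\psi\chi_kDf|^p\le C(n,K)\,\|f\|_\infty^p\Big(\int|\nabla\psi|^p+\frac{\|\psi\|_\infty^p}k\Big).$$
Let $k\to\infty$ along the subsequence; by Fatou $\int_{\Omega\setminus E}|\psi Df|^p<\infty$. So $Df$, defined a.e. in $\Omega$, is in $L^p_{\mathrm{loc}}(\Omega)$.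

We must still check that it is the weak derivative across $E$. Let $\zeta\in C_c^\infty(\Omega)$ and let $\chi_k$ be the functions constructed as above for the compact set $E\cap\operatorname{supp}\zeta$. Since $\zeta\chi_k$ is Lipschitz with compact support in $\Omega\setminus E$,
$$\int f\chi_k\,\partial_i\zeta+\int f\zeta\,\partial_i\chi_k=-\int\zeta\chi_k\,\partial_if .$$
Here $\int|f\zeta\,\partial_i\chi_k|\le\|f\|_\infty\|\zeta\|_\infty\int_{\operatorname{supp}\zeta}|\nabla\chi_k|\to0$ by Hölder, and along a subsequence the other two integrals converge by dominated convergence, since $f$ and $\partial_if$ are in $L^1_{\mathrm{loc}}(\Omega)$. Thus $\int f\,\partial_i\zeta=-\int\zeta\,\partial_if$. Hence $f\in W^{1,p}_{\mathrm{loc}}(\Omega)$, and $|Df|^n\le KJ_f$ a.e. in $\Omega$.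

**Step 2: raising the exponent to $n$ and beyond.** We now work in $\Omega$ and forget $E$. Let $q\in[p,n]$ with $f\in W^{1,q}_{\mathrm{loc}}(\Omega)$, and let $B_r\subset B_{2r}$ be concentric balls with $\overline{B_{2r}}\subset\Omega$ compact. Since $n-q\le\varepsilon=c_1/K$, Lemma 3 applies with exponent $q$ to $f-\langle f\rangle_{B_{2r}}$, with a cut-off that is $1$ on $B_r$, vanishes off $B_{2r}$ and has gradient at most $C/r$. It gives
$$\langle|Df|^q\rangle_{B_r}^{1/q}\le\frac{CK}r\,\big\langle|f-\langle f\rangle_{B_{2r}}|^q\big\rangle_{B_{2r}}^{1/q}\le\frac{CK}r\,\big\langle|f-\langle f\rangle_{B_{2r}}|^n\big\rangle_{B_{2r}}^{1/n}.$$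
The Sobolev exponent of $n/2$ is $n$, so the Sobolev–Poincaré inequality on balls yields
$$\langle|Df|^q\rangle_{B_r}^{1/q}\le C(n,K)\,\langle|Df|^{n/2}\rangle_{B_{2r}}^{2/n}, \tag{11}$$
with a constant independent of $q$. Note that $n/2\le n-1<p$, so the right side is finite.

We use Gehring's lemma (Gehring, Acta Math. 130 (1973); local form in Giaquinta, *Multiple Integrals in the Calculus of Variations*, Ch. V, Prop. 1.1): if $s>1$, $G\ge0$ is in $L^s_{\mathrm{loc}}(\Omega)$ and $\langle G^s\rangle_{B_r}^{1/s}\le C'\langle G\rangle_{B_{2r}}$ for all balls as above, then $G\in L^{s+\delta}_{\mathrm{loc}}(\Omega)$ for some $\delta>0$. With $G=|Df|^{n/2}$ and $s=2q/n>1$, (11) is the hypothesis. Hence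
$$q\in[p,n],\ f\in W^{1,q}_{\mathrm{loc}}(\Omega)\ \Longrightarrow\ f\in W^{1,q+\delta}_{\mathrm{loc}}(\Omega)\ \text{ for some }\delta>0. \tag{12}$$
Let $q^*$ be the supremum of all $q\in[p,n]$ with $f\in W^{1,q}_{\mathrm{loc}}(\Omega)$. Then $f\in W^{1,q^*}_{\mathrm{loc}}(\Omega)$: this is Step 1 if $q^*=p$, and otherwise let $q\uparrow q^*$ in (11), where the right side does not depend on $q$, and use Fatou. If $q^*<n$, then (12) with $q=q^*$ contradicts the definition of $q^*$. So $q^*=n$ and $f\in W^{1,n}_{\mathrm{loc}}(\Omega)$.

**Step 3: continuity.** A quasiregular map has to be continuous, so we need a continuous representative. Apply (12) once more, with $q=n$: $f\in W^{1,n+\delta}_{\mathrm{loc}}(\Omega)$ for some $\delta>0$, and by Morrey's theorem $f$ has a continuous representative $\tilde f$ in $\Omega$. (One may instead quote the theorem of Reshetnyak and of Gol'dshtein–Vodop'yanov that a $W^{1,n}_{\mathrm{loc}}$ map with $|Df|^n\le KJ_f$ a.e. has a continuous representative.) On the open set $\Omega\setminus E$ both $f$ and $\tilde f$ are continuous, and they are equal a.e.,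 hence everywhere. So $\tilde f$ is continuous, lies in $W^{1,n}_{\mathrm{loc}}(\Omega;\mathbb R^n)$, satisfies $|D\tilde f|^n\le KJ_{\tilde f}$ a.e., and extends $f$: it is the required $K$-quasiregular extension. $\blacksquare$
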